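# Isometric embeddings of metrics of class $H^\beta$, $0<\beta<2$: the exponent $1+\beta/2$

## 1. One full derivative above the metric?

Let $X$ be a compact $C^\infty$ manifold of dimension $n>1$ with a Riemannian metric $G$ that is only Hölder continuous, or slightly better. We look for maps $U:X\to\mathbb R^N$ that induce $G$, and we ask how smooth $U$ can be chosen.

**Definition (induced metric).** For $U\in C^1(X,\mathbb R^N)$ let $(dU,dU)$ be the pullback of the Euclidean inner product. In local coordinates it is $\sum_{j,l}(\partial_jU\cdot\partial_lU)\,dx_j\,dx_l$. An isometric embedding of $X$ is an injective $U\in C^1(X,\mathbb R^N)$ with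
$$(dU,dU)=G. \tag{1}$$

**Definition (Hölder classes).** Let $B\subset\mathbb R^n$ be convex and compact with interior points. For $0<a\le1$ put $|u|_a=\sup_{x,y\in B}|u(x)-u(y)|/|x-y|^a$. For $k<a\le k+1$ with $k\ge1$ an integer and $u\in C^k(B)$ put $|u|_a=\sum_{|\gamma|=k}|\partial^\gamma u|_{a-k}$. For $k<a\le k+1$, $k\ge0$, the class $H^a(B)$ consists of the $u\in C^k(B)$ with $|u|_a<\infty$. On $X$ the classes are defined componentwise through local coordinates.

So $H^1$ is the Lipschitz class, and $H^a$ with $1<a\le2$ asks that first derivatives be $(a-1)$-Hölder. The example to keep in mind is $|x|^\beta$ on $[-1,1]$ with $0<\beta<2$. It lies in $H^\beta$, and in no $H^{\beta'}$ with $\beta'>\beta$. For $\beta<1$ look at the quotient at $0$, for $\beta=1$ the function is not $C^1$, and for $\beta>1$ look at the derivative $\beta|x|^{\beta-1}\operatorname{sgn}x$ at $0$.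

Now guess. The metric is built from first derivatives of $U$. If $U\in H^{1+a}$ with $0<a\le1$, then the products $\partial_jU\cdot\partial_lU$ are in $H^a$, so $G\in H^a$. Reading this backwards, one would guess that a metric $G\in H^\beta$ is induced by some $U\in H^{1+\beta}$. Let us test it.

*Dimension one.* Let $G=g(x)\,dx^2$ on an interval, with $0<g\in H^\beta$. Then $U(x)=\int_0^x\sqrt g$ induces $G$. Its derivative $\sqrt g$ is in $H^\beta$, because $g$ stays away from $0$. So $U\in H^{1+\beta}$, as guessed.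

*Products.* Let $G=\sum_ig_i(x_i)\,dx_i^2$ on the torus $(\mathbb R/2\pi\mathbb Z)^n$, with positive $g_i\in H^\beta$. Put $s_i(x)=\int_0^x\sqrt{g_i}$ and let $2\pi\rho_i$ be the length $s_i(2\pi)$ of the $i$-th circle. The map whose $i$-th pair of components is $\rho_i\big(\cos(s_i(x_i)/\rho_i),\sin(s_i(x_i)/\rho_i)\big)$ is $2\pi$-periodic and induces $G$. Its derivatives are products of $\sqrt{g_i}\in H^\beta$ and functions of class $H^{1+\beta}$. Again $U\in H^{1+\beta}$.

*A warped metric.* Now let the coefficient of $dx_1^2$ depend on the other variable: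
$$G=(1+|x_2|^\beta)\,dx_1^2+dx_2^2\qquad\text{near }x_2=0 .$$
Try a surface of revolution $U=(f(x_2)\cos x_1,\ f(x_2)\sin x_1,\ h(x_2))$. It induces $G$ if $f^2=1+|x_2|^\beta$ and $f'^2+h'^2=1$. For $x_2\neq0$ we get $f'=\beta|x_2|^{\beta-1}\operatorname{sgn}(x_2)/(2f)$.

* If $\beta<1$, $f'$ is unbounded near $0$, so $f'^2+h'^2=1$ cannot hold.
* If $\beta=1$, $f'$ jumps from $-\frac12$ to $\frac12$, so $U$ is not $C^1$.
* If $1<\beta<2$, then $f'$ is small near $0$ and $h'=\sqrt{1-f'^2}$ works. We get $U\in H^\beta$ and nothing better, since $f'(0)=0$ and $f'(x_2)/x_2^{\beta-1}\to\beta/2$ as $x_2\downarrow0$.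

So the guess $1+\beta$ is in trouble as soon as curvature enters. The symmetric ansatz gives at best the exponent $\beta$, and for $\beta\le1$ it gives nothing. This is one ansatz only. We shall see that the warped metric is induced by much better maps, with exponent $1+\beta/2>\beta$, and by none with a larger exponent.

The following is known. Nash and Kuiper: if $G\in C^0$, there is an isometric embedding $U\in C^1(X,\mathbb R^N)$ whenever $N\ge n+1$ and $X$ admits a differentiable embedding in $\mathbb R^N$, in particular if $N\ge2n$. Nash and Jacobowitz: if $G\in H^\beta$ with $\beta>2$, there is an isometric embedding $U\in H^\beta(X,\mathbb R^N)$ for $N$ large enough. Jacobowitz: there are $G\in H^\beta$, $\beta>2$, for which (1) has no solution in $H^\alpha$ with $\alpha>\beta$, for any $N$. Finally, if $G\in H^\beta$ with $0<\beta<2$, then for every $\alpha<1+\beta/2$ equation (1) has a solution $U\in H^\alpha(X,\mathbb R^N)$ provided $N$ is sufficiently large. The problem is the endpoint: for $G\in H^\beta$,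 $0<\beta<2$, is there a solution $U\in H^{1+\beta/2}$, where $N$ may depend on $X$, $G$ and $\beta$? The answer is yes.

## 2. Mollification and the square of a gradient

Both halves of the story rest on one computation: how far the mollification of a product is from the product of the mollifications.

Let $0\le\eta\in C_c^\infty(\mathbb R^m)$ be even, supported in the unit ball, with $\int\eta=1$. Put $f_\ell(x)=\int f(x-\ell z)\eta(z)\,dz$ for $\ell>0$. At a point $x$ this uses only values of $f$ in $B(x,\ell)$. Let $|\cdot|_0$ be the sup norm, formed with Euclidean norms of vectors and operator norms of matrices.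

**(M1)** $|f_\ell|_0\le|f|_0$ and $|\partial^\kappa f_\ell|_0\le C_\kappa\ell^{-|\kappa|}|f|_0$. For the second bound, move the derivatives onto the kernel $\ell^{-m}\eta(\cdot/\ell)$.

**(M2)** $|f-f_\ell|_0\le C|f|_\beta\ell^\beta$ for $0<\beta\le2$. For $\beta\le1$ this is immediate. For $\beta>1$ evenness of $\eta$ gives
$$f_\ell(x)-f(x)=\tfrac12\int\big(f(x+\ell z)+f(x-\ell z)-2f(x)\big)\eta(z)\,dz ,$$
and with $h=\ell z$ the second difference equals $\int_0^1\big(Df(x+th)-Df(x-th)\big)h\,dt$, which is at most $C|f|_\beta|h|^\beta$. In the same way $|f-f_\ell|_0\le C\ell|Df|_0$ and $|f-f_\ell|_0\le C\ell^2|D^2f|_0$.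

**(M3)** $|\partial^\kappa\big((fg)_\ell-f_\ell g_\ell\big)|_0\le C_\kappa\ell^{2-|\kappa|}|Df|_0|Dg|_0$, and $|(fg)_\ell-f_\ell g_\ell|_0\le C\ell^{2a}|f|_a|g|_a$ for $0<a\le1$. The same holds for scalar products of vector functions.

To prove (M3), note first that $(fg)_\ell-f_\ell g_\ell$ does not change when constants are added to $f$ and $g$: the extra terms $c\,g_\ell+c'f_\ell+cc'$ appear twice and cancel. So, to get the bound at a point $x_0$, we may assume $f(x_0)=g(x_0)=0$. Then $|f|\le\ell|Df|_0$ and $|g|\le\ell|Dg|_0$ on $B(x_0,\ell)$. Moving derivatives onto the kernel, $|\partial^\kappa(fg)_\ell(x_0)|\le C\ell^{-|\kappa|}\ell^2|Df|_0|Dg|_0$, $|\partial^{\kappa'}f_\ell(x_0)|\le C\ell^{1-|\kappa'|}|Df|_0$, and likewise for $g$. The Leibniz rule finishes the first bound. For the second, use $|f|\le\ell^a|f|_a$ and $|g|\le\ell^a|g|_a$ on $B(x_0,\ell)$.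

**(M4)** $|\partial_if_\ell|_0\le C\ell^{a-1}|f|_a$ for $0<a\le1$. Indeed $\int\partial_i\eta=0$, so $\partial_if_\ell(x)=\ell^{-1}\int\big(f(x-\ell z)-f(x)\big)\partial_i\eta(z)\,dz$.

A one-line check of (M3): for $f=g=x$ on $\mathbb R$ we have $f_\ell=x$ and $(fg)_\ell-f_\ell g_\ell=\ell^2\int z^2\eta(z)\,dz$. The gain is exactly two powers of $\ell$, while (M2) alone, applied to each factor, would suggest only one.

## 3. The exponent cannot exceed $1+\beta/2$

**Theorem B.** On every compact $C^\infty$ manifold $X$ of dimension $n>1$ and for every $\beta\in(0,2)$ there is a Riemannian metric $G\in H^\beta$ such that, for every $N$ and every $\alpha>1+\beta/2$, no $U\in H^\alpha(X,\mathbb R^N)$, injective or not, satisfies $(dU,dU)=G$.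

The metric is the warped one. The proof compares two sizes of a curvature-like expression. It involves second derivatives of the metric, but if the metric is induced it is quadratic in the second derivatives of the map.

**Step 1: the metric.** Take a chart whose image contains $\{|x|\le R\}$, a smooth metric $G_0$ on $X$ equal to $\sum dx_i^2$ on $\{|x|\le R\}$, and a smooth cutoff $\chi\ge0$ compactly supported in the chart with $\chi=1$ on $\{|x|\le R\}$. Put $G=G_0+\chi|x_2|^\beta dx_1^2$. This is a Riemannian metric, and it is in $H^\beta$ because $|x_2|^\beta$ is.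

**Step 2: an identity that trades third derivatives away.** For a smooth field $g$ of symmetric matrices put
$$Tg=\partial_{12}g_{12}-\tfrac12\partial_{22}g_{11}-\tfrac12\partial_{11}g_{22}.$$
We claim that for smooth $u$ with values in $\mathbb R^N$
$$T(du,du)=\partial_{11}u\cdot\partial_{22}u-|\partial_{12}u|^2. \tag{2}$$
Writing indices on $u$ for derivatives,
$$\partial_{12}(u_1\cdot u_2)=u_{112}\cdot u_2+|u_{12}|^2+u_{11}\cdot u_{22}+u_1\cdot u_{122},$$
$$\tfrac12\partial_{22}|u_1|^2=u_{122}\cdot u_1+|u_{12}|^2,\qquad \tfrac12\partial_{11}|u_2|^2=u_{112}\cdot u_2+|u_{12}|^2 .$$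
Subtracting, the third derivatives cancel and (2) remains.

**Step 3: the map side.** The aim is an upper bound for $T$ of the mollified map. Suppose $U\in H^\alpha(X,\mathbb R^N)$ with $\alpha>1+\beta/2$ and $(dU,dU)=G$. Since $\beta/2<1$, there is $a$ with $\beta/2<a<1$ and $U\in H^{1+a}$ on $\{|x|\le R\}$. Mollify in the chart with $m=n$ and small $\ell<R/2$, and put $h^\ell=(dU_\ell,dU_\ell)$. On $\{|x|\le R/2\}$ the Hölder form of (M3), applied to products of first derivatives of $U$, and (M4), applied to first derivatives of $U$, give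
$$|G_\ell-h^\ell|\le C\ell^{2a},\qquad |D^2U_\ell|\le C\ell^{a-1}.$$
By (2), $|Th^\ell|\le C\ell^{2a-2}$ there.

Now test against a bump of size $\ell$. Let $0\le\psi\in C_c^\infty(\mathbb R^n)$, $\psi\not\equiv0$, and $\psi_{(\ell)}=\ell^{-n}\psi(\cdot/\ell)$, which for small $\ell$ is supported in $\{|x|\le R/2\}$. Put
$$I_\ell=\int\Big(\partial_{12}\psi_{(\ell)}\,(G_\ell)_{12}-\tfrac12\partial_{22}\psi_{(\ell)}\,(G_\ell)_{11}-\tfrac12\partial_{11}\psi_{(\ell)}\,(G_\ell)_{22}\Big)dx .$$
If $G_\ell$ is replaced by $h^\ell$, two integrations by parts turn the integral into $\int\psi_{(\ell)}\,Th^\ell$, which is $O(\ell^{2a-2})$. The replacement costs at most $C\ell^{2a}\int|D^2\psi_{(\ell)}|\le C\ell^{2a-2}$. Hence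
$$|I_\ell|\le C\ell^{2a-2}. \tag{3}$$

**Step 4: the metric side.** Here we compute $I_\ell$ exactly. On $\{|x|\le R\}$ the constant part of $G$ contributes $0$, since the integrals of second derivatives of $\psi_{(\ell)}$ vanish. Let $\varphi=\psi*\eta\ge0$. As $\eta$ is even, the mollification can be moved from $|x_2|^\beta$ to $\psi_{(\ell)}$, and $\psi_{(\ell)}*\ell^{-n}\eta(\cdot/\ell)=\ell^{-n}\varphi(\cdot/\ell)$. Substituting $x=\ell z$,
$$I_\ell=-\tfrac12\int\partial_{22}\big[\ell^{-n}\varphi(x/\ell)\big]\,|x_2|^\beta dx=-\tfrac12\,\ell^{\beta-2}L,\qquad L=\int\partial_{22}\varphi(z)\,|z_2|^\beta dz .$$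
We can choose $\psi$ with $L\ne0$. If $\beta\ne1$, take $\psi$ supported in the unit ball about $3e_2$. Then $z_2\ge1$ on $\operatorname{supp}\varphi$ and $L=\beta(\beta-1)\int\varphi\,z_2^{\beta-2}dz\neq0$. If $\beta=1$, take $\psi>0$ on the closed unit ball. Integrating by parts on each side of $\{z_2=0\}$ gives $L=2\int_{z_2=0}\varphi$. This is positive because $\varphi\ge0$ is continuous and $\varphi(0)=\int\psi(-y)\eta(y)\,dy>0$.

**Step 5: comparison.** From (3), $\ell^{\beta-2}\le C\ell^{2a-2}$ for all small $\ell$, so $\ell^{\beta-2a}$ stays bounded as $\ell\to0$. This contradicts $2a>\beta$. $\blacksquare$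

The half is visible here: $G$ enters linearly, with $\ell^{\beta-2}$, and $D^2U$ enters quadratically, with $(\ell^{a-1})^2$. They balance at $a=\beta/2$.

## 4. The exponent is attained: statement, and passage to a torus

Put $\theta=\beta/2\in(0,1)$. "Compact manifold" means compact, without boundary, Hausdorff.

**Theorem A.** Let $X$ be a compact $C^\infty$ manifold of dimension $n>1$, $0<\beta<2$, and $G\in H^\beta$ a Riemannian metric on $X$. Let $N=10n^2+13n$. Then there is an injective $U\in H^{1+\beta/2}(X,\mathbb R^N)$ with $(dU,dU)=G$. The image of $U$ may be required to lie in any prescribed ball of $\mathbb R^N$.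

So the answer to the problem is yes. One may take $N$ depending only on $n$, and by Theorem B the exponent cannot be raised for any $\beta\in(0,2)$, in any codimension.

**Remark (boundary).** The conclusion holds also if $X$ has a boundary. Let $X'$ be the double of $X$. In a collar $\{(y,t):y\in\partial X,\ 0\le t<t_0\}$ regard $G$ as a $t$-dependent section of $\mathrm{Sym}^2(T^*\partial X\oplus\mathbb R)$ and extend it by $G(y,t)=3G(y,-t)-2G(y,-2t)$ for small $t<0$. At $t=0$ the values match, since $3-2=1$. If $\beta>1$ the $t$-derivatives match too, since $-3+4=1$, and the derivatives along $\partial X$ match because the values do. A function that is Hölder on each side of $\{t=0\}$ and continuous across it is Hölder: for points on opposite sides, go through the point where their segment crosses $\{t=0\}$. Applied to $G$, or to its first derivatives if $\beta>1$, this shows that the extension is $H^\beta$. It is positive for small $|t|$ by continuity and compactness of $\partial X$. A cutoff equal to $1$ near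 $X$ patches it with a smooth metric on $X'$; a convex combination of metrics is a metric. Apply Theorem A to $X'$ and restrict the map to $X$.

We use three published results: Whitney's theorem that $X$ embeds smoothly in $\mathbb R^{2n}$, the tubular neighborhood theorem, and Nash (Ann. of Math. 63 (1956), Theorem 2): a compact $d$-manifold with a $C^\infty$ Riemannian metric has a $C^\infty$ isometric embedding into any small ball of $\mathbb R^{N_1}$, $N_1=d(3d+11)/2$.

The purpose of the next reduction is to have global coordinates, so that convolution and functions such as $\cos(\mu\,\xi\cdot x)$ make sense globally.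

**Theorem A′.** Let $d\ge2$, $N_1=d(3d+11)/2$, $N=N_1+d(d+1)$, and $\mathbb T^d=\mathbb R^d/(2\pi\mathbb Z)^d$. Every Riemannian metric $G\in H^\beta(\mathbb T^d)$, $0<\beta<2$, has an isometric embedding $U\in H^{1+\beta/2}(\mathbb T^d,\mathbb R^N)$ with image in any prescribed ball.

**Theorem A′ implies Theorem A.** Let $d=2n$ and let $g_e$ be the flat metric of $\mathbb T^d$. By Whitney, after scaling into a small ball, there is a smooth embedding $\iota:X\to\mathbb T^d$. Let $\pi:O\to X$ be a smooth retraction of a tubular neighborhood $O$ of $\iota(X)$, so $\pi\circ\iota=\mathrm{id}$. Let $\chi\in C_c^\infty(O)$, $0\le\chi\le1$, with $\chi=1$ near $\iota(X)$. By compactness there is $\sigma>0$ with $G-\sigma\iota^*g_e>0$. Put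
$$\hat G=\sigma g_e+\chi\,\pi^*(G-\sigma\iota^*g_e).$$
The second term is nonnegative, so $\hat G\ge\sigma g_e>0$. It is in $H^\beta$ because $\pi$ and $\chi$ are smooth. And $\iota^*\hat G=\sigma\iota^*g_e+(\pi\circ\iota)^*(G-\sigma\iota^*g_e)=G$. If $\hat U\in H^{1+\theta}$ is an isometric embedding of $(\mathbb T^d,\hat G)$, then $U=\hat U\circ\iota$ is injective, lies in $H^{1+\theta}$, and induces $\iota^*\hat G=G$. The dimension is
$$\tfrac{d(3d+11)}2+d(d+1)=6n^2+11n+4n^2+2n=10n^2+13n.$$

From now on we prove Theorem A′. After a translation of $\mathbb R^N$ the ball is centered at $0$. Functions on $\mathbb T^d$ are $2\pi$-periodic functions on $\mathbb R^d$, and metrics are functions with values in the symmetric matrices $\mathrm{Sym}_d$. By periodicity $G\in H^\beta$ means $|G|_\beta<\infty$ on all of $\mathbb R^d$. Fix $0<\gamma\le\Gamma$ with $\gamma I\le G\le\Gamma I$.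

## 5. A coil around a curve, and the factor $\lambda^{2\theta}$

Start from a smooth map whose metric is a little too short, and lengthen it by adding fast small coils. Around a straight line $V(x)=xe_1$ in $\mathbb R^3$ the coil $W=\frac r\mu(\cos\mu x\,e_2+\sin\mu x\,e_3)$ adds exactly $r^2dx^2$ to the metric, with $|W|=r/\mu$, $|W'|=r$, $|W''|=r\mu$.

Around a curved line there is an error. Take the circle $V(x)=(R\cos\frac xR,R\sin\frac xR,0)$, parametrized by arc length, with normals $\nu_1=(\cos\frac xR,\sin\frac xR,0)$ and $\nu_2=e_3$, and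
$$W=\frac r\mu\,a\,(\cos\mu x\,\nu_1+\sin\mu x\,\nu_2)$$
with an amplitude function $a$. The radial distance is $R+\frac r\mu a\cos\mu x$ and the height is $\frac r\mu a\sin\mu x$. Put $\varepsilon=|V''|/(r\mu)=1/(Rr\mu)$, so that $\frac r{R\mu}=\varepsilon r^2$. Then
$$|(V+W)'|^2=1+r^2\big[a^2+E(a)\big],\qquad E(a)=2\varepsilon a\cos\mu x+\varepsilon^2r^2a^2\cos^2\mu x+\mu^{-2}a'^2 .$$
With $a=1$ the relative error is $E(1)=2\varepsilon\cos\mu x+O(\varepsilon^2)$. It is really of order $\varepsilon$, and it oscillates at the new frequency $\mu$.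

Now iterate: at stage $k$ use frequency $\mu_k=\mu_0\lambda^k$ and amplitude $r_k\approx\lambda^{-\theta k}$. The numbers are forced. Gradient oscillations of size $r_k$ at distance $1/\mu_k$ give a $\theta$-Hölder gradient precisely when $r_k\lesssim\mu_k^{-\theta}$. Also $|D^2U_k|$ is of the size $r_{k-1}\mu_{k-1}=\lambda^{-(1-\theta)}r_k\mu_k$ left by the preceding stage. So the ratio $\varepsilon$ at every stage is of order $\lambda^{-(1-\theta)}$, small but fixed.

Here is where this plain scheme stops. After stage $k$ the metric error is about $\varepsilon r_k^2$. Stage $k+1$ can only add metrics close to a multiple $r_{k+1}^2=\lambda^{-2\theta}r_k^2$ of a fixed positive one. To repeat the argument we need an error of at most about $\varepsilon\lambda^{-2\theta}r_k^2$. We are off by the factor $\lambda^{2\theta}$, and a larger $\lambda$ makes it worse.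

Letting the ratio $\mu_{k+1}/\mu_k$ grow with $k$ would not reach the endpoint in this scheme. What mollification of $G$ at scale $1/\mu_k$ omits has size up to order $\mu_k^{-\beta}$ and must be supplied by stage $k+1$, so we need room for $r_{k+1}\approx\mu_k^{-\theta}$. The resulting bound for the Hölder quotient at distance $1/\mu_{k+1}$ is $r_{k+1}\mu_{k+1}^\theta\approx(\mu_{k+1}/\mu_k)^\theta$, bounded only if the ratio is.

The way past is to let the amplitude see the error. In the circle example put $a_1=\sqrt{1-E(1)}=1-\varepsilon\cos\mu x+O(\varepsilon^2)$. Then $a_1^2+E(a_1)=1+E(a_1)-E(1)$, and since $a_1'=\varepsilon\mu\sin\mu x+O(\varepsilon^2\mu)$,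
$$E(a_1)-E(1)=-2\varepsilon^2\cos^2\mu x+\varepsilon^2\sin^2\mu x+O(\varepsilon^3).$$
One correction of the amplitude has gained a factor $\varepsilon$. After $p$ corrections we expect $\varepsilon^{p+1}$, and $\varepsilon^{p+1}\ll\varepsilon\lambda^{-2\theta}$ holds for large $\lambda$ if $p(1-\theta)>2\theta$. So a fixed finite number of corrections closes the gap.

Two difficulties remain. First, $E(a)$ contains $\partial a$, so each correction costs one derivative, and we shall need about $p+4$ derivatives of the map while only two are controlled along the sequence. The remedy is to replace $U_k$ by $V=(U_k)_\ell$ with $\ell=1/\mu_k$ before each step. Then all higher derivatives follow from the second ones by (M1).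

Second, mollifying the map seems too expensive: $|dV-dU_k|$ is about $\varepsilon r_k$, so the metric might change by $\varepsilon r_k$, far more than $r_k^2$ for large $k$. But (M3) says that $(dV,dV)$ differs from the *mollified* metric $((dU_k,dU_k))_\ell$ only by $C\ell^2|D^2U_k|^2\approx\varepsilon^2r_k^2$. This is harmless.

## 6. Weighted norms, primitive metrics, normal frames

**Weighted norms.** For $\mu\ge1$ put
$$\|f\|_m=\max_{|\kappa|\le m}\mu^{-|\kappa|}|\partial^\kappa f|_0,\qquad[f]_m=\max_{1\le|\kappa|\le m}\mu^{-|\kappa|}|\partial^\kappa f|_0 .$$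
In these norms a function oscillating at frequency $\mu$ is of size one: $\|\cos(\mu x_1)\|_m=1$ for all $m$. By Leibniz, $\|fg\|_m\le2^m\|f\|_m\|g\|_m$ for scalar functions, scalar products, and products of a scalar and a vector function.

If $F$ is $C^\infty$ near a compact set $Q$, $f$ has values in $Q$, and $[f]_m\le1$, then
$$[F\circ f]_m\le C(F,Q,m)\,[f]_m. \tag{4}$$
Indeed, for $1\le|\kappa|\le m$ each term of $\partial^\kappa(F\circ f)$ is a derivative of $F$ at $f$ times factors $\partial^{\kappa'}f$ with $|\kappa'|\ge1$. There is at least one such factor, and the orders add up to $|\kappa|$. After multiplication by $\mu^{-|\kappa|}$ each factor is at most $[f]_m\le1$, and one of them is kept.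

Consequently
$$\|\sqrt f-\sqrt g\|_m\le C_m\|f-g\|_m\qquad\text{if }\|f-1\|_m,\ \|g-1\|_m\le\tfrac12. \tag{5}$$
To see this write $\sqrt f-\sqrt g=(f-g)F(f,g)$ with $F(f,g)=1/(\sqrt f+\sqrt g)$, smooth near $Q=[\frac12,\frac32]^2$. The pair $(f,g)$ has values in $Q$ and $[(f,g)]_m\le1$, so (4) bounds $\|F(f,g)\|_m$.

**Primitive metrics.** Let $d_*=d(d+1)/2$ and let $\xi^1,\dots,\xi^{d_*}\in\mathbb Z^d$ be the vectors $e_i$ and $e_i+e_j$ $(i<j)$. Since $(e_i+e_j)\otimes(e_i+e_j)=e_i\otimes e_i+e_j\otimes e_j+(e_i\otimes e_j+e_j\otimes e_i)$, the $\xi^s\otimes\xi^s$ form a basis of $\mathrm{Sym}_d$. Write $S=\sum_sc_s(S)\,\xi^s\otimes\xi^s$ with linear functions $c_s$. Put $S_0=\sum_s\xi^s\otimes\xi^s$, so $c_s(S_0)=1$. Then $S_0=(d-1)I+J$ with $J$ the all-ones matrix, the eigenvalues are $d-1$ and $2d-1$, and $I\le S_0\le2dI$. For $d=2$ the vectors are $e_1,e_2,e_1+e_2$, and $S_0$ has diagonal entries $2$ and off-diagonal entries $1$. Each primitive metric $\xi^s\otimes\xi^s$ will be produced by one coil with phase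 $\mu\,\xi^s\cdot x$, and a coil needs two normal directions. So we need $2d_*=d(d+1)$ normals.

**Normal frames.** Write $A\in\mathbb R^{N\times d}$ as $A=(A',A'')$ with $A'$ the first $N_1$ rows and $A''$ the last $2d_*$ rows. If $A'$ is injective, so is $A$; let $P_A=I-A(A^TA)^{-1}A^T$ be the projection onto the orthogonal complement of its column space. The vectors $P_Ae_j$, $N_1<j\le N$, are linearly independent: if $\sum c_jP_Ae_j=0$, then $\sum c_je_j=Ax$ for some $x$, so $A'x=0$, so $x=0$ and all $c_j=0$. Gram–Schmidt yields $2d_*$ orthonormal vectors $\nu_{s,1}(A),\nu_{s,2}(A)$, $1\le s\le d_*$, orthogonal to the columns of $A$ and $C^\infty$ in $A$ on the open set where $A'$ is injective. For example, if $A''=0$ the $e_j$ are already normal, and the frame is $e_{N_1+1},\dots,e_N$. Put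
$$K=\{A:\ |A|\le\sqrt\Gamma+\sqrt\gamma,\ A'^TA'\ge\tfrac\gamma8I\}.$$
This is a compact subset of that open set, depending only on $d,\gamma,\Gamma$.

## 7. Adding $r^2H$ with error $r^2\varepsilon^{p+1}$

**Proposition.** Let $p\ge1$ be an integer. There are $C_0\ge1$, $\varepsilon_0\in(0,1]$ depending only on $d,\gamma,\Gamma,p$ such that the following holds. Let $\mu\ge1$ be an integer, $0<r\le1$, $0<\varepsilon\le\varepsilon_0$, $V\in C^\infty(\mathbb T^d,\mathbb R^N)$, $H\in C^\infty(\mathbb T^d,\mathrm{Sym}_d)$ with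

1. $dV(x)\in K$ for all $x$;
2. $|\partial^\kappa V|_0\le\varepsilon r\mu^{|\kappa|-1}$ for $2\le|\kappa|\le p+4$;
3. $\|H-S_0\|_{p+2}\le\varepsilon$.

Then there is $W\in C^\infty(\mathbb T^d,\mathbb R^N)$ with $|\partial^\kappa W|_0\le C_0r\mu^{|\kappa|-1}$ for $|\kappa|\le2$ and
$$\big|(d(V+W),d(V+W))-(dV,dV)-r^2H\big|_0\le C_0r^2\varepsilon^{p+1}.$$

In the proof $C$ denotes constants depending only on $d,\gamma,\Gamma,p$, possibly different at each occurrence, and $\varepsilon_0$ is decreased finitely often. Let $q=p+2$.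

**Step 1: the coils and the exact induced metric.** This step computes, with no approximation, what the coils add. Write $\nu_{s,i}=\nu_{s,i}(dV(x))$ and $\vartheta_s=\mu\,\xi^s\cdot x$. Since $\mu\xi^s\in\mathbb Z^d$, $\cos\vartheta_s$ and $\sin\vartheta_s$ are $2\pi$-periodic. Put
$$n_s=\cos\vartheta_s\,\nu_{s,1}+\sin\vartheta_s\,\nu_{s,2},\qquad t_s=-\sin\vartheta_s\,\nu_{s,1}+\cos\vartheta_s\,\nu_{s,2},$$
$$\rho_{s,i}=\mu^{-1}\big(\cos\vartheta_s\,\partial_i\nu_{s,1}+\sin\vartheta_s\,\partial_i\nu_{s,2}\big).$$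
All $n_s,t_s$ together are orthonormal and orthogonal to every $\partial_iV$, and $\mu^{-1}\partial_in_s=\xi^s_it_s+\rho_{s,i}$. For positive functions $a=(a_s)$ put $W=\frac r\mu\sum_sa_sn_s$. Then
$$\partial_iW=r\sum_s\big(a_s\xi^s_it_s+\mu^{-1}\partial_ia_s\,n_s+a_s\rho_{s,i}\big).$$
Differentiating $\partial_iV\cdot W=0$ gives $\partial_iV\cdot\partial_jW=-\partial_{ij}V\cdot W=-\frac r\mu\sum_sa_s\,\partial_{ij}V\cdot n_s$. So the first derivatives of $W$, of size $r$, meet $dV$ only through $D^2V$. Expanding $\partial_i(V+W)\cdot\partial_j(V+W)$ and using orthonormality of the $t_s,n_s$,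
$$(d(V+W),d(V+W))=(dV,dV)+r^2\Big[\sum_sa_s^2\,\xi^s\otimes\xi^s+E(a)\Big], \tag{6}$$
where, with $b_{s,ij}=(r\mu)^{-1}\partial_{ij}V\cdot n_s$,
$$\begin{aligned}E_{ij}(a)=&-2\sum_sa_sb_{s,ij}+\mu^{-2}\sum_s\partial_ia_s\,\partial_ja_s+\sum_{s,s'}a_sa_{s'}\big(\xi^s_i\,t_s\cdot\rho_{s',j}+\xi^s_j\,t_s\cdot\rho_{s',i}\big)\\&+\sum_{s,s'}\mu^{-1}a_{s'}\big(\partial_ia_s\,n_s\cdot\rho_{s',j}+\partial_ja_s\,n_s\cdot\rho_{s',i}\big)+\sum_{s,s'}a_sa_{s'}\,\rho_{s,i}\cdot\rho_{s',j}.\end{aligned}$$

**Step 2: the coefficients of $E$ are $O(\varepsilon)$.** Hypothesis 2 gives $[dV]_{q+1}\le C\varepsilon r\le C\varepsilon\le1$; the orders of derivatives of $V$ that occur are $2,\dots,q+2=p+4$. Since $dV$ has values in $K$, (4) gives $[\nu_{s,i}]_{q+1}\le C\varepsilon$. As $\|\cos\vartheta_s\|_q,\|\sin\vartheta_s\|_q\le C$, we get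
$$\|n_s\|_q,\ \|t_s\|_q\le C,\qquad\|\rho_{s,i}\|_q\le C[\nu_{s,1}]_{q+1}+C[\nu_{s,2}]_{q+1}\le C\varepsilon .$$
Also $\|\partial_{ij}V\|_q\le\varepsilon r\mu$ by Hypothesis 2, so $\|b_{s,ij}\|_q\le C\varepsilon$. With $\mathbf 1=(1,\dots,1)$ the terms containing $\partial a$ vanish, and
$$\|E(\mathbf 1)\|_q\le C\varepsilon. \tag{7}$$

**Step 3: $E$ is Lipschitz with constant $O(\varepsilon)$, at the cost of one derivative.** Let $0\le m\le q-1$ and $\|a-\mathbf 1\|_{m+1},\|a'-\mathbf 1\|_{m+1}\le M\varepsilon\le1$. Then, with $C$ depending also on $M$,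
$$\|E(a)-E(a')\|_m\le C\varepsilon\,\|a-a'\|_{m+1}. \tag{8}$$
Every term of $E(a)$ is a coefficient times a monomial of degree one or two in the quantities $a_s$ and $\mu^{-1}\partial_ia_s$. These quantities are bounded by $2$ in $\|\cdot\|_m$, and for $a$ and $a'$ they differ by at most $\|a-a'\|_{m+1}$. So, by $uu'-vv'=(u-v)u'+v(u'-v')$, the monomials differ by at most $C\|a-a'\|_{m+1}$ in $\|\cdot\|_m$. In every term but one the coefficient contains a factor $b$ or $\rho$ and is $O(\varepsilon)$ in $\|\cdot\|_q$, which gives (8). The exception is $\mu^{-2}\partial_ia_s\partial_ja_s$, with coefficient $1$. There the surviving factors $u'$ and $v$ satisfy $\|\mu^{-1}\partial a\|_m\le\|a-\mathbf 1\|_{m+1}\le M\varepsilon$, and the same for $a'$, so the factor $\varepsilon$ appears again.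

**Step 4: $p$ corrections of the amplitudes.** We want $\sum_sa_s^2\,\xi^s\otimes\xi^s+E(a)=H$, i.e. $a_s^2=c_s(H-E(a))$. Because of the lost derivative we do not solve this fixed-point equation; we iterate $p$ times. Put
$$a^{(0)}=\mathbf 1,\qquad a^{(j)}_s=\sqrt{c_s\big(H-E(a^{(j-1)})\big)}\quad(1\le j\le p).$$
We claim that for $\varepsilon\le\varepsilon_0$ and $1\le j\le p$ these are well defined and
$$\|a^{(j)}-\mathbf 1\|_{q-j}\le C\varepsilon,\qquad\|a^{(j)}-a^{(j-1)}\|_{q-j}\le C\varepsilon^j. \tag{9}$$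

For $j=1$: since $c_s(S_0)=1$, Hypothesis 3 and (7) give $\|c_s(H-E(\mathbf 1))-1\|_q\le C\varepsilon\le\frac12$. So the root is defined, and (5) with $g=1$ gives $\|a^{(1)}-\mathbf 1\|_q\le C\varepsilon$, which contains both bounds.

From $j$ to $j+1\le p$: apply (8) with $m=q-j-1$. Its hypotheses hold for $a^{(j)}$ by (9), and for $a^{(j-1)}$ by (9) for $j-1$, or trivially if $j=1$. Hence
$$\|E(a^{(j)})-E(a^{(j-1)})\|_{q-j-1}\le C\varepsilon\cdot C\varepsilon^j\le C\varepsilon^{j+1}.$$
For $i=j-1,j$, (7) and (8) with $a'=\mathbf 1$ give $\|E(a^{(i)})\|_{q-j-1}\le C\varepsilon+C\varepsilon\cdot C\varepsilon\le C\varepsilon$. So $\|c_s(H-E(a^{(i)}))-1\|_{q-j-1}\le C\varepsilon\le\frac12$, the root $a^{(j+1)}$ is defined, and (5) gives $\|a^{(j+1)}-a^{(j)}\|_{q-j-1}\le C\varepsilon^{j+1}$. The first bound in (9) for $j+1$ follows by the triangle inequality. There are only $p$ steps, so the constants and the number of restrictions on $\varepsilon_0$ stay finite.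

**Step 5: conclusion.** Take $a=a^{(p)}$. Since $\sum_s(a^{(p)}_s)^2\,\xi^s\otimes\xi^s=H-E(a^{(p-1)})$, the bracket in (6) equals $H+E(a^{(p)})-E(a^{(p-1)})$. By (8) with $m=0$ and (9), where $q-p=2\ge1$, $|E(a^{(p)})-E(a^{(p-1)})|_0\le C\varepsilon\cdot C\varepsilon^p$. This is the asserted error. Finally $\|a^{(p)}\|_2\le C$ and $\|n_s\|_2\le C$ give $|\partial^\kappa W|_0\le C\frac r\mu\mu^{|\kappa|}$ for $|\kappa|\le2$. $\square$

## 8. Geometrically growing frequencies

We now prove Theorem A′.

**Step 1: parameters, in this order.** The order matters, because each choice may depend on the previous ones only. The constants $C,C_1,C_2,C_3,C_4\ge1$ below come only from the mollification estimates and $C_0$, and depend only on $d,\gamma,\Gamma,p,\beta$.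

1. An integer $p\ge1$ with $p(1-\theta)>2\theta$. This fixes $C_0,\varepsilon_0$.
2. $\tau\in(0,1]$ with $\tau\le\frac{\gamma}{2(2d+1)}$ and $2C_2\sqrt\tau\le\frac12\sqrt{\gamma/2}$.
3. A large integer $\lambda$ with $\lambda^\theta\ge2$, and $\varepsilon=2C_0\lambda^{-(1-\theta)}$, such that $\varepsilon\le1$, $C_1\varepsilon\le\varepsilon_0$ and
$$C_0C_1^{p+1}\varepsilon^p\lambda^{2\theta}=C_0C_1^{p+1}(2C_0)^p\,\lambda^{2\theta-p(1-\theta)}\le\tfrac12. \tag{10}$$
4. A smooth starting map $U_0$. The matrix function $G-\tau S_0\ge(\gamma-2d\tau)I>0$ is continuous, so there is a smooth $g:\mathbb T^d\to\mathrm{Sym}_d$ with $|g-(G-\tau S_0)|_0\le\varepsilon\tau$. Then $g\ge(\gamma-(2d+1)\tau)I\ge\frac\gamma2I$, so $g$ is a metric. Nash's theorem gives a $C^\infty$ isometric embedding $U_*:(\mathbb T^d,g)\to\mathbb R^{N_1}$ with image in the open ball about $0$ of the prescribed radius. Let $U_0=(U_*,0)\in\mathbb R^{N_1}\times\mathbb R^{d(d+1)}$. As $\frac\gamma2I\le g\le G-\tau S_0+\varepsilon\tau I\le\Gamma I$, the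 singular values of $dU_*$ lie in $[\sqrt{\gamma/2},\sqrt\Gamma]$.
5. A large integer $\mu_0$, depending on everything above, as required below.

Condition (10) is where the missing factor $\lambda^{2\theta}$ of Section 5 is paid for. Put
$$\tau_k=\tau\lambda^{-2\theta k},\qquad r_k=\sqrt{\tau_k-\tau_{k+1}},\qquad\mu_k=\mu_0\lambda^k .$$
Since $\lambda^\theta\ge2$, we have $r_{k+1}=\lambda^{-\theta}r_k\le\frac12r_k$, $r_k^2\le\tau_k\le2r_k^2$, $r_k\le1$, and $\sum_kr_k\le2\sqrt\tau$.

**Step 2: what is carried along.** We construct $U_k\in C^\infty(\mathbb T^d,\mathbb R^N)$, $k\ge0$, beginning with the $U_0$ above, such that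

* $(1_k)$ $|\partial^\kappa U_k|_0\le\varepsilon r_k\mu_k$ for $|\kappa|=2$;
* $(2_k)$ $|D_k|_0\le\varepsilon\tau_k$, where $D_k=G-\tau_kS_0-(dU_k,dU_k)$;
* $(3_k)$ $|dU_k-dU_0|_0\le C_2\sum_{j<k}r_j$;

and moreover
$$|dU_{k+1}-dU_k|_0\le C_2r_k,\qquad|U_{k+1}-U_k|_0\le C_3r_k/\mu_k. \tag{11}$$
So $U_k$ is short by almost exactly $\tau_kS_0$. The deliberate deficit keeps the next metric to be added positive. For $k=0$, $(2_0)$ holds by the choice of $g$, $(3_0)$ is trivial, and $(1_0)$ holds for $\mu_0$ large, since $\varepsilon$, $r_0>0$ and $U_0$ are already fixed.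

**Step 3: one stage satisfies the hypotheses of the Proposition.** Given $U_k$, let $\ell=1/\mu_k$, $V=(U_k)_\ell$ and
$$H=r_k^{-2}\big(G_\ell-\tau_{k+1}S_0-(dV,dV)\big)\in C^\infty(\mathbb T^d,\mathrm{Sym}_d).$$
We apply the Proposition with $\mu=\mu_k$, $r=r_k$, and $C_1\varepsilon$ in place of $\varepsilon$.

*Hypothesis 1.* By (M2) and $(1_k)$, $|dV-dU_k|_0\le C\ell\,\varepsilon r_k\mu_k\le Cr_k$. With $C_2$ at least this $C$, $(3_k)$ gives
$$|dV-dU_0|_0\le C_2\sum_{j\le k}r_j\le2C_2\sqrt\tau\le\tfrac12\sqrt{\gamma/2}.$$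
So $|dV|\le\sqrt\Gamma+\sqrt\gamma$. The first $N_1$ rows $dV'$ of $dV$ differ from $dU_*$ by at most $\frac12\sqrt{\gamma/2}$, so their smallest singular value is at least $\frac12\sqrt{\gamma/2}$, i.e. $dV'^TdV'\ge\frac\gamma8I$. Hence $dV\in K$.

*Hypothesis 2.* Apply (M1) to second derivatives of $U_k$: for $2\le|\kappa|\le p+4$,
$$|\partial^\kappa V|_0\le C\ell^{-(|\kappa|-2)}\varepsilon r_k\mu_k=C\varepsilon r_k\mu_k^{|\kappa|-1}.$$

*Hypothesis 3.* Insert $G=D_k+\tau_kS_0+(dU_k,dU_k)$ and use $\tau_k-\tau_{k+1}=r_k^2$: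
$$r_k^2(H-S_0)=(D_k)_\ell+\Big[\big((dU_k,dU_k)\big)_\ell-(dV,dV)\Big].$$
By (M1) and $(2_k)$, $\|(D_k)_\ell\|_{p+2}\le C\varepsilon\tau_k\le2C\varepsilon r_k^2$. By (M3), applied to products of first derivatives of $U_k$, and $(1_k)$, the bracket has $\|\cdot\|_{p+2}\le C\mu_k^{-2}(\varepsilon r_k\mu_k)^2=C\varepsilon^2r_k^2$. As $\varepsilon\le1$, $\|H-S_0\|_{p+2}\le C\varepsilon$.

Let $C_1$ be the largest of the constants in the verification of Hypotheses 2 and 3. Since $C_1\varepsilon\le\varepsilon_0$, the Proposition gives $W$. Put $U_{k+1}=V+W$.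

**Step 4: the bounds reproduce themselves.** We check each item for $k+1$.

*Second derivatives.* For $|\kappa|=2$, (M1) with constant $1$ and the Proposition give
$$|\partial^\kappa U_{k+1}|_0\le\varepsilon r_k\mu_k+C_0r_k\mu_k\le2C_0r_k\mu_k=\varepsilon\lambda^{1-\theta}r_k\mu_k=\varepsilon r_{k+1}\mu_{k+1}.$$
This is $(1_{k+1})$, and it explains the choice $\varepsilon=2C_0\lambda^{-(1-\theta)}$.

*Metric.* By the definition of $H$, $(dU_{k+1},dU_{k+1})=(dV,dV)+r_k^2H+R_k=G_\ell-\tau_{k+1}S_0+R_k$ with $|R_k|_0\le C_0r_k^2(C_1\varepsilon)^{p+1}$. So $D_{k+1}=G-G_\ell-R_k$: the metric of $V$ has dropped out. By (M2) and $\beta=2\theta$,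
$$|G-G_\ell|_0\le C_4|G|_\beta\,\mu_k^{-\beta}=C_4|G|_\beta\,\mu_0^{-\beta}\tau^{-1}\tau_k .$$
With $\tau_k=\lambda^{2\theta}\tau_{k+1}$ and $r_k^2\le\tau_k$,
$$|D_{k+1}|_0\le\Big(C_4|G|_\beta\,\mu_0^{-\beta}\tau^{-1}\lambda^{2\theta}+C_0C_1^{p+1}\varepsilon^{p+1}\lambda^{2\theta}\Big)\tau_{k+1}\le\big(\tfrac\varepsilon2+\tfrac\varepsilon2\big)\tau_{k+1}.$$
The first term is at most $\varepsilon/2$ for $\mu_0$ large, a condition independent of $k$. The second is at most $\varepsilon/2$ by (10). This is $(2_{k+1})$.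

*Distances.* $|dU_{k+1}-dU_k|_0\le|dV-dU_k|_0+|dW|_0\le C_2r_k$, where $C_2$ is the sum of the constants for the two terms. With $(3_k)$ this gives $(3_{k+1})$. By (M2), $|U_{k+1}-U_k|_0\le C\ell^2|D^2U_k|_0+C_0r_k/\mu_k\le C_3r_k/\mu_k$. The induction is complete.

**Step 5: convergence.** By (11) and $\sum r_k\le2\sqrt\tau$, $U_k\to U$ in $C^1$. By $(2_k)$ and $\tau_k\to0$, $(dU,dU)=G$.

**Step 6: $U\in H^{1+\beta/2}$, with no loss.** The bounded frequency ratio enters here. Let $0<t=|x-y|\le1/\mu_0$ and choose $k\ge0$ with $1/\mu_{k+1}<t\le1/\mu_k$. Use the second derivatives of $U_k$ and the distance from $dU_k$ to $dU$: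
$$|dU(x)-dU(y)|\le C|D^2U_k|_0\,t+2\sum_{j\ge k}C_2r_j\le Cr_k\mu_kt+Cr_k\le Cr_k .$$
Here we used $(1_k)$, $\sum_{j\ge k}r_j\le2r_k$ and $\mu_kt\le1$. Since $r_k\le\sqrt\tau(\mu_0/\mu_k)^\theta$ and $1/\mu_k=\lambda/\mu_{k+1}<\lambda t$,
$$|dU(x)-dU(y)|\le C\sqrt\tau\,(\mu_0\lambda)^\theta\,t^\theta .$$
For $t>1/\mu_0$ a bound $C't^\theta$ is trivial, as $dU$ is bounded. So $U\in H^{1+\theta}=H^{1+\beta/2}$.

**Step 7: injectivity and the ball.** Summing (11),
$$|dU-dU_0|_0\le2C_2\sqrt\tau\le\tfrac12\sqrt{\gamma/2},\qquad|U-U_0|_0\le2C_3\sqrt\tau/\mu_0 .$$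
The first bound separates nearby points. Since $U_*\in C^2$ and $|dU_*v|\ge\sqrt{\gamma/2}\,|v|$, Taylor's formula gives $\rho_*>0$, depending on $U_*$, with $|U_*(x)-U_*(y)|\ge\frac34\sqrt{\gamma/2}\,|x-y|$ for $x,y\in\mathbb R^d$, $|x-y|\le\rho_*$. As $U-U_0$ has Lipschitz constant at most $\frac12\sqrt{\gamma/2}$, it follows that $|U(x)-U(y)|\ge\frac14\sqrt{\gamma/2}\,|x-y|$ for such $x,y$.

The second bound separates distant points. For points of $\mathbb T^d$ at distance $\ge\rho_*$, compactness and injectivity of $U_*$ give $|U_*(x)-U_*(y)|\ge\delta_*$ with some $\delta_*>0$. Both $\rho_*$ and $\delta_*$ are fixed before $\mu_0$. If $\mu_0$ is so large that $|U-U_0|_0\le\delta_*/3$, then $|U(x)-U(y)|\ge\delta_*-\frac23\delta_*>0$. So $U$ is injective. The image of $U_0$ is a compact subset of the open prescribed ball, so for $\mu_0$ large the image of $U$ lies in this ball as well. This proves Theorem A′ and, by Section 4, Theorem A. $\blacksquare$
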